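# Witt groups of curves over fields with finitely generated Witt group

Throughout, all fields have characteristic $\neq 2$, $F^*/2$ means $F^*/F^{*2}$, and "f.g." means finitely generated as an abelian group. We write $i=\sqrt{-1}$.

## 1. Forms over fields: Witt group, residues, transfer

**Definition 1 (Witt group of a field).** $W(F)$ is the group of nondegenerate symmetric bilinear forms over $F$ up to isometry and up to adding hyperbolic planes $\langle 1,-1\rangle$; the sum is the orthogonal sum. Every form is diagonal, $\langle a_1,\dots,a_n\rangle$. The tensor product makes $W(F)$ a ring, and $-\langle a\rangle=\langle -a\rangle$. The *fundamental ideal* $I=I(F)$ consists of the classes of even rank.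

*Example.* $W(\mathbb R)=\mathbb Z$ by the signature, and $I^n(\mathbb R)=2^n\mathbb Z$. A field is *quadratically closed* if every element is a square, like $\mathbb C$; then $W(F)=\mathbb Z/2$ by the rank mod 2. If $-1$ is a square in $F$, then $\langle 1,1\rangle=0$, so $2W(F)=0$. Also, $\langle a\rangle=\langle b\rangle$ in $W(F)$ means that $\langle a,-b\rangle$ is hyperbolic, that is, $a/b\in F^{*2}$.

The group $I$ is additively generated by the forms $\langle 1,-a\rangle$, hence $I^n$ by the $n$-fold products of such forms. The discriminant gives $I/I^2\cong F^*/2$, with $\langle 1,-a\rangle\mapsto a$.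

**(F1)** $W(F)$ is f.g. if and only if $F^*/2$ is finite. Indeed $W(F)$ is generated by the $\langle a\rangle$, $a\in F^*/2$. Conversely, if $W(F)$ is f.g., then so is its subquotient $I/I^2\cong F^*/2$; it is killed by 2, so it is finite.

**Definition 2 (residue).** Let $O$ be a discrete valuation ring with fraction field $K$, uniformizer $\pi$ and residue field $\bar k$ of characteristic $\ne 2$. Each $\langle a\rangle$ equals $\langle u\rangle$ or $\langle \pi u\rangle$ with $u$ a unit, so every class in $W(K)$ has the form $\alpha+\langle\pi\rangle\beta$ with $\alpha,\beta$ diagonal with unit entries. The residue is $\partial(\alpha+\langle\pi\rangle\beta)=\bar\beta\in W(\bar k)$. A class is *unramified* if its residue is $0$. Another choice of $\pi$ multiplies $\partial$ by some $\langle\bar u\rangle$, so being unramified does not depend on $\pi$.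

*Example.* Over $\kappa(x)$, the form $\langle x\rangle$ has residue $\langle 1\rangle$ at $x=0$. At $\infty$, with $\pi=1/x$, we have $x=\pi\cdot x^2$, so the residue is again $\langle 1\rangle$.

**(F2), first half.** The sequence $0\to W(O)\to W(K)\xrightarrow{\partial}W(\bar k)$ is exact.

**(F3)** (Springer) $W(F((t)))=W(F)\oplus\langle t\rangle W(F)$; in particular $W(F)\hookrightarrow W(F((t)))$. If $[L:F]$ is odd, then $W(F)\hookrightarrow W(L)$.

**(F4)** (Milnor) The sequence $0\to W(\kappa)\to W(\kappa(x))\xrightarrow{(\partial_p)}\bigoplus_pW(\kappa[x]/p)\to 0$ is exact, $p$ running over the monic irreducible polynomials, with $p$ as uniformizer.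

**Definition 3 (trace transfer).** Let $L/K$ be finite separable and $(V,b)$ a form over $L$. Its trace transfer is $V$, as a $K$-space, with the form $\mathrm{Tr}_{L/K}\circ b$. This defines a homomorphism $W(L)\to W(K)$ that multiplies ranks by $[L:K]$. If $L/K$ is Galois, then $V\otimes_KL$ is the direct sum of the conjugates of $V$, so over $L$ the transfer of $q$ becomes $\sum_\sigma\sigma(q)$.

*Example.* For $\mathbb C/\mathbb R$, the transfer of $\langle 1\rangle$ is $\mathrm{Tr}\big((a+bi)^2\big)=2a^2-2b^2$, which is hyperbolic. Over $\mathbb C$ it becomes $\langle 1\rangle+\langle 1\rangle=0$, as it must.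

## 2. Curves: unramified forms, $J[2]$, and mod 2 cohomology

**Definition 4 (Witt group of a scheme, Knebusch).** A symmetric bilinear space over $X$ is a pair $(E,b)$ with $E$ locally free of finite rank over $\mathcal O_X$ and $b:E\times E\to\mathcal O_X$ symmetric such that $E\to E^\vee$ is an isomorphism. It is *metabolic* if $E$ contains a sub-bundle (a locally direct summand) $L$ with $L=L^\perp$. $W(X)$ is the Grothendieck group of isometry classes of spaces, with orthogonal sum, modulo the subgroup generated by the metabolic ones.

*Example.* For any line bundle $L$, the space $L\oplus L^\vee$ with the evaluation pairing is metabolic. An isomorphism $L\otimes L\cong\mathcal O_X$ makes $L$ a space of rank one. So 2-torsion line bundles give elements of $W(X)$.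

A *smooth projective curve* over $k$ is a smooth, projective, geometrically integral $k$-scheme of dimension one. Write $K$ for its function field and $k(P)$ for the residue field of a closed point $P$.

**(F2), second half.** For a smooth projective curve $X$, the map $W(X)\to W(K)$ is injective with image $\bigcap_P\ker\partial_P$, over the closed points $P$ (Knebusch; Milnor–Husemoller, *Symmetric Bilinear Forms*, Ch. IV; Balmer–Walter).

So an element of $W(X)$ is a class in $W(K)$ that is unramified at every $P$.

*Example.* On $y^2=x(x-1)(x-\lambda)$, with $\lambda\ne 0,1$, the function $x$ has divisor $2(0,0)-2\infty$. All its valuations are even, so $\langle x\rangle\in W(X)$ although $x$ has a zero and a pole.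

**Definition 5 ($J[2]$ and the extension $E$).** Let $k^s$ be a separable closure, $\bar X=X_{k^s}$, and $J$ the Jacobian, so $J(k^s)=\mathrm{Pic}^0(\bar X)$. We write $J[2]$ for the Galois module $J[2](k^s)\cong\mathbb F_2^{2g}$. Choose a 2-Sylow subgroup of the image of $\mathrm{Gal}(k^s/k)$ in $\mathrm{Aut}\,J[2](k^s)$; the fixed field $E$ of its preimage has odd degree over $k$.

*Example.* Let $X=J$ be $y^2=f(x)$ with $f$ a separable monic cubic with roots $\theta_1,\theta_2,\theta_3$. Then $J[2]=\{O,T_1,T_2,T_3\}$ with $T_j=(\theta_j,0)$, and Galois permutes the $T_j$ as it permutes the roots. Send $T_j$ to the vector in $\mathbb F_2^{\{\theta_1,\theta_2,\theta_3\}}$ with entry $0$ at $\theta_j$ and $1$ at the two other roots. This identifies $J[2]$ with the vectors of coordinate sum $0$. If $f$ is irreducible with square discriminant, Galois acts through $\mathbb Z/3$, the Sylow subgroup is trivial, and $E=k(\theta_1)$ is cyclic cubic. If Galois acts through $S_3$, then $E$ is one of the cubic fields $k(\theta_j)$.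

Write $H^n(-)$ for étale (or Galois) cohomology with coefficients $\mathbb Z/2=\mu_2$, and $(a)\in H^1(F)=F^*/2$ for the class of $a$.

**(F5)** There are isomorphisms $e_n:I^n(F)/I^{n+1}(F)\cong H^n(F)$, and $H^n(F)=K_n^M(F)/2$ (Merkurjev, Voevodsky, Orlov–Vishik–Voevodsky). So $H^n$ is generated by symbols. Moreover $e_1\langle 1,-a\rangle=(a)$; $e_{n+1}(\langle 1,-a\rangle q)=(a)\cup e_n(q)$; $e_n$ is compatible with residues (which map $I^n(K)$ to $I^{n-1}$ of the residue field); and $\bigcap_nI^n(F)=0$ (Arason–Pfister).

**(F6)** (Pfister) The torsion of $W(F)$ is 2-primary and is the kernel of the total signature, the map to $\prod\mathbb Z$ over the orderings of $F$. Signatures of elements of $I^n$ lie in $2^n\mathbb Z$.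

*Example.* For $F=\mathbb R$: $H^n(\mathbb R)=\mathbb Z/2$ is generated by $(-1)^{\cup n}$, and $e_n$ is the isomorphism $2^n\mathbb Z/2^{n+1}\mathbb Z\cong\mathbb Z/2$.

## 3. Scharlau's question and three theorems

Scharlau's question (our source for it is *Commentarii Mathematici Helvetici*, doi:10.5169/seals-49743) is this.

> Let $X$ be a smooth projective curve over a field $k$. If $W(k)$ is finitely generated, is $W(X)$ finitely generated?

The answer is no. An example is $X:\ ty^2=x^3-s$ over $k=\kappa((t))$, where $\kappa$ is the quadratic closure of $\mathbb C(s)$: here $W(k)$ has order 4, while $W(X)$ is infinite and killed by 2.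

**Theorem 1.** Let $p=0$ or $p$ an odd prime, and let $g\ge1$. There are a field $k$ of characteristic $p$ with $|W(k)|=4$ and a smooth projective curve $X/k$ of genus $g$, with a rational point, such that $W(X)$ is infinite and $2W(X)=0$. In particular $W(k)$ is f.g. and $W(X)$ is not.

**Theorem 2.** Let $X/k$ be a smooth projective curve with Jacobian $J$, and let $E/k$ be as in Definition 5. If $W(E)$ is f.g., then $W(X)$ is f.g. Consequently:

* (a) If $g(X)=0$, or more generally if Galois acts on $J[2]$ through a 2-group (then $E=k$), then $W(k)$ f.g. implies $W(X)$ f.g. With Theorem 1: Scharlau's question has a positive answer in genus $g$ exactly when $g=0$.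
* (b) If every finite extension of $k$ has f.g. Witt group, then $W(X)$ is f.g. for all $X/k$.
* (c) For a field $\kappa$ of characteristic $\neq2$: $W(X)$ is f.g. for every smooth projective curve $X$ over $\kappa((t))$ if and only if $W(\ell)$ is f.g. for every finite extension $\ell/\kappa$.

**Theorem 3.** If $k$ is quadratically closed (so $W(k)=\mathbb Z/2$) and $g(X)\le1$, then $W(X)$ is finite. For every $g\ge2$ and every characteristic $\ne2$ there are a quadratically closed $k$ and a curve $X/k$ of genus $g$ with $W(X)$ infinite of exponent 2.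

## 4. The projective line, and algebraically closed ground fields

*The line.* A class in $W(\mathbb P^1_k)\subset W(k(x))$ has zero residue at every monic irreducible $p$, so by (F4) it lies in $W(k)$. Conversely, constants are unramified everywhere. So $W(\mathbb P^1_k)=W(k)$, and the answer is yes for $\mathbb P^1$.

*$k$ algebraically closed, genus $g$.* By Tsen's theorem, every three-dimensional form over $K$ is isotropic. We claim $I^2(K)=0$. Since $\langle1,-a,-b\rangle$ is isotropic, $\langle a,b\rangle$ represents $1$ (if the isotropic vector has first coordinate $0$, then $\langle a,b\rangle$ is hyperbolic and represents everything). So $\langle a,b\rangle\cong\langle1,ab\rangle$, and $\langle1,-a\rangle\langle1,-b\rangle=\langle1,-a,-b,ab\rangle=\langle1,-1,-ab,ab\rangle=0$. Hence $I(K)\cong K^*/2$, each element of $I(K)$ is some $\langle1,-a\rangle$, and this is unramified exactly when $\mathrm{div}(a)$ is even (an odd valuation gives a residue of rank one). If $\mathrm{div}(a)=2D$, then $[D]\in J[2]$; every 2-torsion class arises, and $[D]=0$ means $a=cb^2$ with $c\in k^*$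 a square. So $W(X)\cap I(K)\cong J[2]$, and $|W(X)|=2^{2g+1}$. For $y^2=x(x-1)(x-\lambda)$ the classes $a$ are $1,x,x-1,x-\lambda$ and $|W(X)|=8$.

The answer is yes again, but $W(X)$ already sees $J[2]$. Over a general $k$, the Galois action on $J[2]$ will decide.

## 5. The powers of $I$, and the group $H^1(k,J[2])$

A sensible first attempt is to filter. Put $\Phi^n=W(X)\cap I^n(K)$ and try to bound each quotient $\Phi^n/\Phi^{n+1}$, knowing only that $k^*/2$ is finite.

The quotient $\Phi^0/\Phi^1$ has order 2. The quotient $\Phi^1/\Phi^2$ embeds into the classes $a\in K^*/2$ with $\mathrm{div}(a)$ even. As above, $a\mapsto[\tfrac12\mathrm{div}(a)]\in J[2](k)$ has kernel the image of $k^*/2$, so this group is finite. The quotient $\Phi^2/\Phi^3$ embeds by $e_2$ into the image of $H^2(X)$ in $H^2(K)$ (details in Section 10). The Hochschild–Serre spectral sequence builds $H^2(X)$ out of subquotients of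
$$H^2(k,\mathbb Z/2),\qquad H^1(k,J[2]),\qquad H^0(k,\mathbb Z/2).$$
The outer two are finite, since $H^2(k)$ is generated by finitely many symbols. The middle one is where the attempt stops. Let $J$ be $y^2=f(x)$ with $f$ an irreducible cubic, and $\ell=k[x]/f$. By Definition 5, $J[2]$ is the kernel of the sum map $\mathbb F_2^{\{\theta_j\}}\to\mathbb F_2$, which is split by the diagonal because $3$ is odd. By Shapiro's lemma $H^1(k,\mathbb F_2^{\{\theta_j\}})=H^1(\ell)=\ell^*/2$, and the sum map induces the norm. So
$$H^1(k,J[2])\cong\ker\big(N:\ell^*/2\to k^*/2\big).\tag{1}$$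
The hypothesis bounds $k^*/2$; we need a bound on $\ell^*/2$, where $\ell/k$ is cubic. If all quotients are trivial modules, that is, if Galois acts through a 2-group, nothing goes wrong, and Section 10 turns the attempt into Theorem 2. In general we must ask whether $\ell^*/2$ can be infinite for a cubic extension $\ell$ of a field with $k^*/2$ finite.

## 6. A quadratically closed field with a large cubic extension

**Lemma 1.** For each characteristic $p\neq2$ there is a quadratically closed field $\kappa$ of characteristic $p$ with a cyclic cubic extension $\ell=\kappa(\theta)$ such that $\ell^*/2$ is infinite.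

*Proof.* The plan is to start from a cyclic cubic extension of function fields and to adjoin square roots on the base only.

**Step 1 (the fields).** Let $F_0$ be algebraically closed of characteristic $p$ and $\ell_0=F_0(r)$. Let $\sigma$ be the $F_0$-automorphism $r\mapsto\omega r$, with $\omega$ a primitive cube root of $1$, if $p\ne3$, and $r\mapsto r+1$ if $p=3$. It has order 3. Put $F=\ell_0^\sigma$, so $\ell_0/F$ is cyclic cubic. Let $\kappa$ be the union of all finite Galois extensions of $F$ of 2-power degree in a separable closure. The compositum of two such extensions is again one, since its Galois group embeds in the product; so $\kappa$ is a field.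

**Step 2 ($\kappa$ is quadratically closed).** Let $a\in\kappa^*$ lie in a finite Galois $E_0/F$ of 2-power degree. Then $E_0(\sqrt{\tau a}:\tau\in\mathrm{Gal}(E_0/F))$ is Galois over $F$, because the set of conjugates of $a$ is stable, and of 2-power degree. So $\sqrt a\in\kappa$.

**Step 3 (the cubic extension).** A finite subextension of $\kappa/F$ has 2-power degree, so $\ell_0\cap\kappa=F$. Hence $\ell:=\ell_0\kappa$ is cyclic cubic over $\kappa$, and $\Gamma:=\mathrm{Gal}(\ell/\ell_0)\cong\mathrm{Gal}(\kappa/F)$ by restriction.

**Step 4 (what becomes a square in $\ell$).** We claim $\ell_0^*/F^*\ell_0^{*2}\hookrightarrow\ell^*/2$. The map is defined since $F^*\subset\kappa^{*2}$. Let $a\in\ell_0^*$ with $a=b^2$, $b\in\ell$. For $\tau\in\Gamma$ we have $\tau b=\chi(\tau)b$ with a continuous character $\chi:\Gamma\to\{\pm1\}$. View $\chi$ as a character of $\mathrm{Gal}(\kappa/F)$: its kernel fixes an extension $F(\sqrt c)\subset\kappa$ with $c\in F^*$, and $\tau\sqrt c=\chi(\tau)\sqrt c$. So $b/\sqrt c$ is fixed by $\Gamma$, lies in $\ell_0$, and $a=c\,(b/\sqrt c)^2\in F^*\ell_0^{*2}$.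

**Step 5 ($\ell_0^*/F^*\ell_0^{*2}$ is infinite).** For $c\in F_0$ ($c\ne0$ if $p\neq3$) let $c'=\omega c$, respectively $c'=c+1$ if $p=3$, and let
$$D_c(h)=v_{r=c}(h)-v_{r=c'}(h)\bmod2 .$$
This is a homomorphism on $\ell_0^*$. It kills squares, and it kills $F^*$ since a $\sigma$-invariant function has equal orders at $c$ and $c'$. Let $c$ run through representatives of the (infinitely many) orbits of $c\mapsto c'$. Then $D_c(r-c)=1$, and $D_d(r-c)=0$ for every other representative $d$, because $c\ne d,d'$. So the classes of the $r-c$ are independent. $\square$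

*Example.* For $F_0=\mathbb C$ we get $F=\mathbb C(s)$ with $s=r^3$; $\kappa$ is the quadratic closure of $\mathbb C(s)$, and $\ell=\kappa(r)$. For nonzero $c,d\in\mathbb C$ with $c^3\ne d^3$, the element $(r-c)(r-d)$ is not a square in $\ell$.

## 7. Why $y^2=f(x)$ over $\kappa$ gives nothing

With $\kappa,\ell=\kappa(\theta)$ from Lemma 1 and $f$ the minimal polynomial of $\theta$, the first candidate is $X_0:y^2=f(x)$ over $\kappa$, with function field $K_0$. By (1), $H^1(\kappa,J[2])$ is infinite. There is also a natural supply of forms: let $M\subset W(\kappa(x))$ consist of the classes with zero residue at all monic irreducible $p\neq f$. By (F4), $\partial_f:M\to W(\ell)$ is onto, with kernel $W(\kappa)=\mathbb Z/2$; so $M$ is infinite. Every $\varphi\in M$ becomes unramified on $X_0$: above $f=0$ because $f=y^2$, so $\langle f\rangle=\langle1\rangle$, and at infinity because $f=x^3u$ with $u$ a unit there, so $x\equiv u$ modulo squares.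

Nevertheless, the image of $M$ in $W(K_0)$ is only $\mathbb Z/2$. The group $W(\ell)$ is generated by the $\langle\beta\rangle$, $\beta=q(\theta)$ with $0\ne q\in\kappa[x]$, $\deg q\le2$. Since $\kappa$ is quadratically closed, $q$ splits into linear factors; if it is constant or has a double root, $\beta$ is a square and we may take $q=1$. So assume that $q$ has distinct roots $\epsilon_j$, and put $\psi_q=\langle q\rangle\langle1,-f\rangle$. Its residue at $f$ is $\langle-q(\theta)\rangle=\langle\beta\rangle$. Its residue at $x-\epsilon_j$ is a multiple of $\langle1,-f(\epsilon_j)\rangle$, which is $0$ because $f(\epsilon_j)\in\kappa^*$ is a square. So $\psi_q\in M$, and $M$ is generated by $W(\kappa)$ and the $\psi_q$. But in $K_0$ we have $f=y^2$, hence $\langle1,-f\rangle=0$ and every $\psi_q$ dies.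

So the forms are there and they are unramified; what fails is the injectivity of $W(\kappa(x))\to W(K_0)$. (Section 12 shows that $W(X_0)=\mathbb Z/2$ altogether.) The remedy is to keep the relation that makes $f$ a unit times a square, but to make it so generic that it kills no form over $\kappa(x)$: replace $f=y^2$ by $f=ty^2$, with a new parameter $t$.

## 8. Twisting by a uniformizer

**Proposition 1.** Let $\kappa$ be any field of characteristic $\ne2$, $k=\kappa((t))$, and $f\in\kappa[x]$ of degree $d\ge1$ with nonzero discriminant. Let $X$ be the smooth projective curve over $k$ with affine equation $ty^2=f(x)$, and $K$ its function field. Let $f_1$ be a monic irreducible factor of $f$ and $\ell=\kappa[x]/f_1$. Let $M\subset W(\kappa(x))$ be the subgroup of classes $\varphi$ with $\partial_p\varphi=0$ for all monic irreducible $p\ne f_1$ and, if $d$ is even, also $\partial_\infty\varphi=0$. Then $M\to W(K)$ is injective with image in $W(X)$. If $d$ is odd, $\partial_{f_1}:M\to W(\ell)$ is surjective. If $W(\kappa)$ is f.g. and $W(\ell)$ is not, then $M$, and hence $W(X)$, is not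 f.g.

*Proof.* Since $tf$ is squarefree and nonconstant over an algebraic closure of $k$, and the characteristic is not 2, $X$ is smooth and geometrically integral, of genus $\lfloor(d-1)/2\rfloor$.

**Step 1 (injectivity).** We show that $W(\kappa(x))\to W(K)$ is injective by placing $K$ inside a Laurent series field over $\kappa(x)$. Define $K\to\kappa(x)((\tau))$ by
$$t\mapsto\tau^2/f(x)\ \text{ (continuously on }\kappa((t))),\qquad x\mapsto x,\qquad y\mapsto f(x)/\tau .$$
The relation is respected: $ty^2\mapsto(\tau^2/f)(f^2/\tau^2)=f$. The map extends to $k(x)$: a nonzero element of $k[x]$ is $\sum_{m\ge m_0}t^mp_m(x)$ with $p_m\in\kappa[x]$ of bounded degree and $p_{m_0}\neq0$, and its image has leading term $\tau^{2m_0}f^{-m_0}p_{m_0}\ne0$. So the field $K=k(x)[y]/(ty^2-f)$ embeds. The composite $\kappa(x)\to K\to\kappa(x)((\tau))$ is the standard inclusion, which is injective on Witt groups by (F3). Hence so is $W(\kappa(x))\to W(K)$.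

**Step 2 (unramifiedness).** Let $\varphi\in M$, let $P\in X$ be a closed point, and let $q$ be its image under $X\to\mathbb P^1_k\to\mathbb P^1_\kappa$. There is a local homomorphism $O_{\mathbb P^1_\kappa,q}\to O_{X,P}$, so units at $q$ are units at $P$. We show that $\varphi_K$ comes from $W(O_{X,P})$.

* If $q$ is the generic point, then $\kappa(x)\subset O_{X,P}$, and all entries of $\varphi$ are units at $P$.
* If $q$ is closed and $\partial_q\varphi=0$, then $\varphi$ comes from $W(O_{\mathbb P^1_\kappa,q})$ by (F2), so $\varphi_K$ comes from $W(O_{X,P})$.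
* If $q$ is the point $f_1=0$, write $\varphi=\alpha+\langle f_1\rangle\beta$ with entries of $\alpha,\beta$ units at $q$. In $K$ we have $f_1=t\,(f/f_1)^{-1}y^2$, where $t\in k^*$ is a unit and $f/f_1$ is a unit at $P$ because $f$ is separable. So $\langle f_1\rangle=\langle t(f/f_1)^{-1}\rangle$ has a unit entry, and $\varphi_K$ comes from $W(O_{X,P})$.
* If $q=\infty$ and $d=2m+1$, write $\varphi=\alpha+\langle1/x\rangle\beta$ with unit entries at $\infty$, and $f=x^{2m+1}u$ with $u$ a unit at $\infty$. Modulo $K^{*2}$, $1/x\equiv x=ty^2/(x^{2m}u)\equiv tu$, again a unit.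

These cases are exhaustive: for $d$ even, $q=\infty$ falls under the second one. By (F2), $\varphi_K\in W(X)$.

**Step 3 (size).** Let $M'$ be the group of $\varphi\in W(\kappa(x))$ with $\partial_p\varphi=0$ for all monic irreducible $p\ne f_1$. By (F4), $\partial_{f_1}:M'\to W(\ell)$ is onto. If $d$ is odd, $M=M'$. In general $M'/M$ embeds in $W(\kappa)$ via $\partial_\infty$. Suppose $W(\kappa)$ is f.g. and $W(\ell)$ is not. Then $M'$ is not f.g. and $M'/M$ is, so $M$ is not f.g. Subgroups of f.g. abelian groups are f.g., so $W(X)$ is not f.g. either. $\square$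

## 9. Proof of Theorem 1, and the forms $\langle x-c\rangle\langle1,t\rangle$

*Proof of Theorem 1.* Take $\kappa$ and $\ell=\kappa(\theta)$ from Lemma 1, and $k=\kappa((t))$. Then $W(\kappa)=\mathbb Z/2$, so $|W(k)|=4$ by (F3). Let $f_1$ be the minimal polynomial of $\theta$ and $f=f_1\prod_{j=1}^{2g-2}(x-c_j)$ with distinct $c_j\in\kappa$ (the field $\kappa$ is infinite). Since $f_1$ is separable without roots in $\kappa$, $f$ is separable, and $\deg f=2g+1$. So $X:ty^2=f(x)$ has genus $g$ and a rational point at infinity. By Proposition 1, $W(X)$ contains a copy of a group $M$ that surjects onto $W(\ell)$, and $W(\ell)$ is infinite since its subquotient $I(\ell)/I^2(\ell)\cong\ell^*/2$ is. Since $-1$ is a square in $K$, we have $2W(K)=0$, hence $2W(X)=0$. An infinite abelian group killed by 2 is not f.g. $\blacksquare$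

*Example, by hand.* Take $X:ty^2=f(x)=x^3-s$ over $\kappa((t))$, with $\kappa$ the quadratic closure of $\mathbb C(s)$. For $c\in\mathbb C^*$ consider $\varphi_c=\langle x-c\rangle\langle1,f\rangle\in W(\kappa(x))$. Its residue at $x-c$ is $\langle1,f(c)\rangle=0$, since $-1$ and $f(c)=c^3-s$ are squares in $\kappa$; its residue at $f$ is $\langle r-c\rangle$. So $\varphi_c\in M$. In $K$ we have $f\equiv t$ modulo squares, so the image of $\varphi_c$ is
$$\langle x-c\rangle\langle1,t\rangle\in W(X).$$
One can see directly why it is unramified at a point with $x=c$: there $ty^2=c^3-s$, so $t$ is a square in the residue field and the residue $\langle1,t\rangle=\langle1,1\rangle$ vanishes. By the example after Lemma 1, the residues $\langle r-c\rangle$, and so these elements of $W(X)$, are pairwise distinct when the $c^3$ are distinct. Setting $t=1$ gives $\langle x-c\rangle\langle1,1\rangle=0$: this is the collapse of Section 7.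

## 10. Proof of Theorem 2

We return to the filtration $\Phi^n=W(X)\cap I^n(K)$ of Section 5, now assuming that $W(E)$ is f.g., that is, that $E^*/2$ is finite. Recall that
$$H^0(\bar X)=\mathbb Z/2,\qquad H^1(\bar X)=\mathrm{Pic}(\bar X)[2]=J[2],\qquad H^2(\bar X)=\mathbb Z/2,$$
all other groups $H^q(\bar X)$ vanish, and $H^p(k,H^q(\bar X))\Rightarrow H^{p+q}(X)$ (Hochschild–Serre).

**Step 1 (finiteness of the cohomology of $X$, and vanishing over $k(i)$).** First, $E(i)^*/2$ is finite. If $i\in E$ this is the hypothesis. Otherwise the sequence $E^*/2\to E(i)^*/2\xrightarrow{N}E^*/2$ is exact in the middle: let $N(z)=c^2$ with $c\in E^*$. Then $N(z/c)=1$, so by Hilbert 90, $z/c=w/\sigma w=w^2/N(w)$, where $\sigma$ generates $\mathrm{Gal}(E(i)/E)$. Hence $z\equiv cN(w)^{-1}$ modulo squares, with $cN(w)^{-1}\in E^*$. Let $|E(i)^*/2|=2^m$.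

By (F5), $H^n(E)$ and $H^n(E(i))$ are generated by finitely many symbols, so they are finite. In $K_2^M(E(i))/2$ we have $\{a,a\}=\{a,-1\}=0$, because $-1$ is a square. So $K_*^M(E(i))/2$ is a quotient of the exterior algebra on an $m$-dimensional $\mathbb F_2$-space, and $H^n(E(i))=0$ for $n>m$.

Over $E$, Galois acts on $J[2]$ through a finite 2-group. A finite 2-group acting on a nonzero $\mathbb F_2$-space of finite dimension fixes a nonzero vector, so $J[2]$ is a successive extension of copies of $\mathbb Z/2$. By the long exact sequences, $H^n(E,J[2])$ is finite for all $n$ and $H^n(E(i),J[2])=0$ for $n>m$.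

Now descend to $k$. The degree $[E:k]$ is odd. So is $[E(i):k(i)]$: if $i\in k$ it is the same degree, and if $i\notin k$ then $i\notin E$, so $[E(i):k(i)]=[E:k]$. Since corestriction after restriction is multiplication by the odd degree, restriction is injective on 2-torsion coefficients. So for $N\in\{\mathbb Z/2,J[2]\}$, $H^n(k,N)$ is finite for all $n$ and $H^n(k(i),N)=0$ for $n>m$. By Hochschild–Serre over $k$ and over $k(i)$, where $p+q=n$ and $q\le2$ force $p\ge n-2$:
$$H^n(X)\text{ is finite for all }n,\qquad H^n(X_{k(i)})=0\text{ for }n>m+2.\tag{2}$$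

**Step 2 (comparing the filtration with cohomology).** Let $A_n=\mathrm{im}(H^n(X)\to H^n(K))$, a finite group by (2). For $U\subset X$ open with complement $Z$, localization and purity give an exact sequence $H^n(X)\to H^n(U)\to\bigoplus_{P\in Z}H^{n-1}(k(P))$; in the limit over $U$,
$$A_n=\ker\Big(H^n(K)\to\bigoplus_PH^{n-1}(k(P))\Big).$$
If $q\in\Phi^n$, all residues of $q$ vanish by (F2), so all residues of $e_n(q)$ vanish by the compatibility in (F5), and $e_n(q)\in A_n$. The kernel of $e_n$ on $\Phi^n$ is $\Phi^n\cap I^{n+1}(K)=\Phi^{n+1}$. So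
$$\Phi^n/\Phi^{n+1}\hookrightarrow A_n.\tag{3}$$
Hence $W(X)/\Phi^n$ is finite for every $n$; and $\bigcap_n\Phi^n=0$ by (F5).

**Step 3 (the case $i\in k$).** Then $k(i)=k$ and $A_n=0$ for $n>m+2$ by (2). So $\Phi^{m+3}=\Phi^{m+4}=\cdots=\bigcap_n\Phi^n=0$, and $W(X)$ is finite.

**Step 4 (the case $i\notin k$: stabilization).** Now the $A_n$ need not vanish, but they become constant. Let $\pi:X_{k(i)}\to X$ be the étale double cover, and consider
$$0\to\mathbb Z/2\to\pi_*\mathbb Z/2\to\mathbb Z/2\to0,$$
the first map being the diagonal and the second the sum over the two sheets. The connecting map sends $1\in H^0(X)$ to the class of the torsor of local sections of $\pi_*\mathbb Z/2$ with sum 1. That torsor is the double cover itself, so its class is $(-1)$. By multiplicativity the connecting map is $\cup(-1)$ in all degrees, and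
$$H^n(X)\xrightarrow{\cup(-1)}H^{n+1}(X)\to H^{n+1}(X_{k(i)})$$
is exact. By (2), $\cup(-1):H^n(X)\to H^{n+1}(X)$ is surjective for $n\ge m+2$, hence so is $\cup(-1):A_n\to A_{n+1}$. These groups are finite, so their orders eventually stop decreasing: there is $N$ such that $\cup(-1):A_n\to A_{n+1}$ is an isomorphism for all $n\ge N$. Let $r=\dim_{\mathbb F_2}A_N$; then $|A_n|=2^r$ for $n\ge N$.

**Step 5 ($\Phi^N$ is torsion-free).** Otherwise, by (F6), there is $0\ne q\in\Phi^N$ with $2q=0$. Since $\bigcap\Phi^n=0$, there is $n\ge N$ with $q\in\Phi^n\setminus\Phi^{n+1}$. By (3), $0\ne e_n(q)\in A_n$. But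
$$(-1)\cup e_n(q)=e_{n+1}(\langle1,1\rangle q)=e_{n+1}(2q)=0,$$
contradicting the injectivity of $\cup(-1)$ on $A_n$.

**Step 6 ($\Phi^N$ has rank at most $r$).** The idea is that signatures make $\Phi^n$ shrink at least like $2^n$ in each independent direction, while (3) allows only a factor $2^r$ per step. Let $B\subset\Phi^N$ be a f.g. subgroup; it is free by Step 5, of rank $s$ say. By (F6), the total signature has torsion kernel, so it is injective on $B$, and then also on $B\otimes\mathbb Q$. Hence among the signatures there are $s$ linearly independent functionals on $B\otimes\mathbb Q$: $s$ orderings of $K$ give an injection $\mathrm{sgn}:B\to\mathbb Z^s$, whose image $\Lambda$ has finite index $c$. For $n\ge N$, $\mathrm{sgn}(B\cap\Phi^n)\subset2^n\mathbb Z^s$ by (F6). Now $\Lambda\cap2^n\mathbb Z^s$ has index at least $2^{ns}$ in $\mathbb Z^s$, hence at least $2^{ns}/c$ in $\Lambda$; and $B/(B\cap\Phi^n)$ surjects onto $\Lambda/(\Lambda\cap2^n\mathbb Z^s)$. Therefore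
$$\frac{2^{ns}}c\le|\Lambda/(\Lambda\cap2^n\mathbb Z^s)|\le|B/(B\cap\Phi^n)|\le|\Phi^N/\Phi^n|\le2^{r(n-N)}$$
for all $n\ge N$. Letting $n\to\infty$ gives $s\le r$.

**Step 7 (conclusion).** $\Phi^N$ is torsion-free of finite rank, and the total signature is injective on the finite-dimensional space $\Phi^N\otimes\mathbb Q$. So finitely many orderings suffice to embed $\Phi^N$ in some $\mathbb Z^{s'}$, and $\Phi^N$ is f.g. As $W(X)/\Phi^N$ is finite, $W(X)$ is f.g. This proves the main statement of Theorem 2.

(If $K$ has no orderings, $W(K)$ is torsion, and Step 5 says $\Phi^N=0$.)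

## 11. The consequences (a), (b), (c)

**Proof of (a) and (b).** If $g=0$, then $J[2]=0$. If Galois acts on $J[2]$ through a 2-group, the Sylow subgroup is the whole image. In both cases $E=k$, and the first part of (a) follows; Theorem 1 gives counterexamples for every $g\ge1$. In (b), $E$ is a finite extension of $k$.

**Proof of (c), "if".** Assume that all finite $\ell/\kappa$ have f.g. Witt group. A finite extension $L$ of $\kappa((t))$ is complete discretely valued, with residue field $\ell$ finite over $\kappa$. By Hensel's lemma units congruent to 1 are squares, so $L^*/2\cong\ell^*/2\times\mathbb Z/2$ is finite and $W(L)$ is f.g. by (F1). Apply (b).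

**Proof of (c), "only if".** Assume that $W(X)$ is f.g. for every $X$ over $\kappa((t))$. Take $X=\mathbb P^1$: pulling back to a rational point splits $W(\kappa((t)))\to W(X)$, so $W(X)\supset W(\kappa((t)))\supset W(\kappa)$ by (F3), and $W(\kappa)$ is f.g. Let $\ell=\kappa(\theta)$ be finite separable over $\kappa$. If $W(\ell)$ were not f.g., Proposition 1 with $f=f_1$ the minimal polynomial of $\theta$ would give a curve over $\kappa((t))$ whose Witt group is not f.g. So $W(\ell)$ is f.g. For a general finite $\ell$ let $\ell_s$ be its maximal separable subextension. Then $\ell/\ell_s$ is purely inseparable of odd degree $p^e$ (possibly 1), and for $a\in\ell^*$ we have $a\equiv a^{p^e}\in\ell_s$ modulo squares, as $p^e$ is odd. So $\ell_s^*/2\to\ell^*/2$ is onto, $\ell^*/2$ is finite, and $W(\ell)$ is f.g. $\blacksquare$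

## 12. Quadratically closed $k$, genus at most 1

Let $k$ be quadratically closed and $g(X)\le1$. We prove the first half of Theorem 3. By (F5), $H^n(k,\mathbb Z/2)=0$ for $n\ge1$.

**Step 1 (reduction).** If Galois acts trivially on $J[2]$, in particular if $g=0$, then $E=k\ni i$ and Step 3 of Section 10 shows that $W(X)$ is finite. Let $g=1$ and let $J$ be $y^2=f(x)$ with $f$ a monic separable cubic. If $f$ has a root in $k$, the remaining quadratic factor splits, and $J[2]$ has trivial action. So assume that $f$ is irreducible, and let $\ell=k(\theta)=k[x]/f$. The discriminant of $f$ is a square in $k$, so $\ell/k$ is cyclic cubic and $\ell=k(J[2])$.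

**Step 2 ($H^1(k,J)$ has no 2-primary torsion).** This is the cohomological form of the collapse in Section 7. As $k^*/2=1$, (1) reads $H^1(k,J[2])\cong\ell^*/2$. By classical 2-descent the Kummer map $J(k)/2\to H^1(k,J[2])$ becomes $(x,y)\mapsto x-\theta$. Here is the reason. The duplication formula gives
$$x\circ[2]-\theta=h^2,\qquad h=\frac{(x-\theta)^2-f'(\theta)}{2y}$$
(translate to $\theta=0$, $f=x^3+ax^2+bx$; then $\frac{(3x^2+2ax+b)^2}{4y^2}-a-2x=\frac{(x^2-b)^2}{4y^2}$ after expanding). For $S\in J[2]$ the Weil pairing with $T=(\theta,0)$ is $h(R+S)/h(R)$, and it is trivial exactly for $S\in\{O,T\}$. So $S\mapsto(\text{pairing of }S\text{ with }T_j)_j$ is the embedding of $J[2]$ in $\mathbb F_2^{\{\theta_j\}}$ from Definition 5. If $P\in J(k)$ and $P=2Q$ with $Q\in J(k^s)$, the Kummer cocycle is $\sigma\mapsto\sigma Q-Q$. Its image in $H^1(\ell,\mu_2)$ is $\sigma\mapsto h(\sigma Q)/h(Q)=\sigma(h(Q))/h(Q)$, the class of $h(Q)^2=x(P)-\theta$. (This applies to $P\ne O$; $x(P)-\theta\neq0$ since $\theta\notin k$.)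

Now let $\beta\in\ell^*$, and write $\beta=q(\theta)$ with $q\in k[x]$, $0\le\deg q\le2$. As $k$ is quadratically closed, $q=c\prod_j(x-\epsilon_j)$ with $c,\epsilon_j\in k$; since $c$ and $-1$ are squares, $\beta\equiv\prod_j(\epsilon_j-\theta)$ modulo squares. Each $\epsilon_j-\theta$ is the image of the point $(\epsilon_j,\sqrt{f(\epsilon_j)})\in J(k)$. So the Kummer map is onto. By the exact sequence
$$0\to J(k)/2\to H^1(k,J[2])\to H^1(k,J)[2]\to0$$
we get $H^1(k,J)[2]=0$.

**Step 3 ($H^n(\ell,\mathbb Z/2)=0$ for $n\ge2$).** By (F5) it suffices that $K_2^M(\ell)/2=0$, as $K_n^M/2$ is generated by products with symbols of degree 2. By Step 2, and since $-1$ is a square, $\ell^*/2$ is generated by the $\theta-a$, $a\in k$. So $K_2^M(\ell)/2$ is generated by the $\{\theta-a,\theta-b\}$ with $a,b\in k$. If $a=b$, then $\{\theta-a,\theta-a\}=\{\theta-a,-1\}=0$. If $a\ne b$, then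
$$\frac{\theta-a}{b-a}+\frac{b-\theta}{b-a}=1,$$
so the symbol of the two terms vanishes. As $b-a$ and $-1$ are squares, $\{\theta-a,\theta-b\}=0$ mod 2.

**Step 4 (only $\Phi^0$, $\Phi^1=\Phi^2$ and $\Phi^3=0$ remain).** For $n\ge2$, restriction to the cubic extension $\ell$ gives $H^n(k,J[2])\hookrightarrow H^n(\ell,J[2])=H^n(\ell,\mathbb Z/2)^2=0$. With $H^n(k,\mathbb Z/2)=0$ for $n\ge1$, Hochschild–Serre yields $H^n(X)=0$ for $n\ge3$: in total degree $\ge3$, the rows $q=0,2$ have $p\ge1$ and the row $q=1$ has $p\ge2$. So $A_n=0$ for $n\ge3$, and by (3), $\Phi^3=\bigcap_n\Phi^n=0$. An element of order 3 acts on $J[2]\cong\mathbb F_2^2$ without nonzero fixed vectors, so $H^0(k,J[2])=0$; with $H^1(k,\mathbb Z/2)=0$ this gives $H^1(X)=0$ and $\Phi^1=\Phi^2$.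

**Step 5 ($\Phi^2=0$ via the Brauer group).** Since $\Phi^3=0$, $\Phi^2\hookrightarrow A_2$. The map $H^2(X,\mu_2)\to H^2(K,\mu_2)=\mathrm{Br}(K)[2]$ factors through $\mathrm{Br}(X)[2]$, where $\mathrm{Br}(X)=H^2(X,\mathbb G_m)$. So it suffices to show $\mathrm{Br}(X)[2]=0$. Let $\alpha\in\mathrm{Br}(X)[2]$.

First, $\mathrm{Br}(\bar X)[2]=0$: in the Kummer sequence $0\to\mathrm{Pic}(\bar X)/2\to H^2(\bar X,\mu_2)\to\mathrm{Br}(\bar X)[2]\to0$ the middle group has order 2, and $\mathrm{Pic}(\bar X)/2\ne0$, because $\bar X$ has a $k^s$-point, whose class has degree 1. So $\alpha$ dies in $\mathrm{Br}(\bar X)$. Hochschild–Serre for $\mathbb G_m$ gives an exact sequence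
$$\mathrm{Br}(k)\to\ker(\mathrm{Br}(X)\to\mathrm{Br}(\bar X))\to H^1(k,\mathrm{Pic}\,\bar X).$$
From $0\to J(k^s)\to\mathrm{Pic}\,\bar X\to\mathbb Z\to0$ and $H^1(k,\mathbb Z)=0$, the group $H^1(k,\mathrm{Pic}\,\bar X)$ is a quotient of $H^1(k,J)$. The latter is torsion, and all its elements have odd order by Step 2; so the same holds for the quotient. Hence the image of $\alpha$ there, being killed by 2, is zero, and $\alpha$ comes from $\mathrm{Br}(k)$. This is a torsion group with $\mathrm{Br}(k)[2]=H^2(k,\mathbb Z/2)=0$, so $\alpha$ has odd order. As $2\alpha=0$, $\alpha=0$.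

**Step 6 (conclusion).** So $\Phi^1=\Phi^2=0$, and $W(X)=\Phi^0/\Phi^1=\mathbb Z/2$, generated by $\langle1\rangle$. In all cases $W(X)$ is finite. $\blacksquare$

## 13. Quadratically closed $k$, genus at least 2: a curve degenerating to $y^2=G(x)^2\cdots$

Over a quadratically closed field $t$ is a square, so the twist of Section 8 is not available. We use $t$ differently, to split each root $\theta_i$ of a cubic into two nearby roots $\theta_i\pm t$. At scale $t$ around $\theta_1$, the curve looks like a conic over $\ell$, and that conic will detect elements of $\ell^*/2$.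

**Step 1 (the curve).** Let $\kappa$ and $\ell=\kappa(\theta)$ be as in Lemma 1, $G$ the minimal polynomial of $\theta$, and $\theta=\theta_1,\theta_2,\theta_3\in\ell$ its roots. Let $k=\bigcup_n\kappa((t_n))$, with $t_0=t$ and $t_{n+1}^2=t_n$. It is quadratically closed: a nonzero element of $\kappa((t_n))$ is $c\,t_n^m$ times a unit congruent to $1$, where $c$ is a square in $\kappa$, $t_n=t_{n+1}^2$, and the unit is a square. Choose distinct $c_1,\dots,c_{g-2}\in\kappa$ and let
$$X:\ y^2=f(x):=G(x-t)\,G(x+t)\prod_{j=1}^{g-2}(x-c_j-t)(x-c_j+t).$$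
The roots $\theta_i\pm t$, $c_j\pm t$ are distinct, because $2t\notin\ell$, the $\theta_i$ are distinct, the $c_j$ are distinct, and $\theta_i\notin\kappa$. Since $\deg f=2g+2$, $X$ is a smooth projective curve of genus $g$. Let $K=k(X)$. The ring $\ell\otimes_\kappa k=\bigcup_n\ell((t_n))$ is a field, and $X$ is geometrically integral, so $\ell K=\ell\otimes_\kappa K$ is a field, cyclic cubic over $K$.

**Step 2 (the forms).** For $a\in\ell^*$ with conjugates $a=a_1,a_2,a_3$ (corresponding to the $\theta_i$), let $\varphi_a\in W(K)$ be the trace transfer of $\langle1,-a\rangle\otimes\langle1,-(x-\theta-t)\rangle\in W(\ell K)$. By Definition 3,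
$$(\varphi_a)_{\ell K}=\sum_{i=1}^3\langle1,-a_i\rangle\langle1,-(x-\theta_i-t)\rangle.\tag{4}$$

**Step 3 ($\varphi_a\in W(X)$).** It suffices that (4) is unramified on $X_\ell:=X\times_\kappa\ell$. Indeed $X_\ell\to X$ is finite étale of degree 3, so over each closed point $P$ the degrees $[k(P'):k(P)]$ add up to 3 and one of them is odd. For such a $P'$, a uniformizer at $P$ is a uniformizer at $P'$, so $\partial_{P'}(q_{\ell K})=\partial_P(q)_{k(P')}$, and $W(k(P))\hookrightarrow W(k(P'))$ by (F3).

At affine points of $X_\ell$, $x-\theta_i-t$ is a unit except at the point $x=\theta_i+t$, $y=0$. There $\theta_i+t$ is a simple root of $f$, so $x-\theta_i-t=y^2\cdot\text{unit}$ and $\langle x-\theta_i-t\rangle$ has a unit representative. So (4) is unramified at all affine points.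

As $f$ is monic of even degree, there are two points at infinity, with uniformizer $\pi=1/x$, and $x-\theta_i-t=\pi^{-1}(1-(\theta_i+t)\pi)$. So the residue of (4) is $-\sum_i\langle1,-a_i\rangle$. A single summand would be a nonzero residue for a nonsquare $a$; the sum over conjugates is what saves us. It is the image of minus the trace transfer of $\langle1,-a\rangle$ from $\ell$ to $\kappa$, a form of rank 6 over $\kappa$, which is $0$ in $W(\kappa)=\mathbb Z/2$. So the residue vanishes, and $\varphi_a\in W(X)$.

**Step 4 (zooming in at $\theta_1$).** We show that $\varphi_a\ne\varphi_b$ if $a/b\notin\ell^{*2}$. Suppose $\varphi_a=\varphi_b$. Since $\ell K=\bigcup_nK_n$ with $K_n=\ell((t_n))(x,y)$, and an equality of Witt classes involves only finitely many field elements, the forms (4) for $a$ and $b$ agree in $W(K_n)$ for some $n\ge1$. We construct a homomorphism $K_n\to F((t_n))$ with $F=\ell(u)$. Let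
$$z=1+\frac2{u^2-1}=\frac{u^2+1}{u^2-1}\in F,\qquad\text{so}\qquad z^2-1=\Big(\frac{2u}{u^2-1}\Big)^2 .$$
Map $x\mapsto\theta_1+tz$. Since $G(x-t)G(x+t)=\prod_i\big((x-\theta_i)^2-t^2\big)$, and similarly for the other factors, $f(x)$ goes to $t^2(z^2-1)\,U$ with
$$U=\prod_{i=2,3}\big((\theta_1-\theta_i+tz)^2-t^2\big)\prod_j\big((\theta_1-c_j+tz)^2-t^2\big)\in F[[t_n]].$$
The constant term of $U$ is $\prod_{i=2,3}(\theta_1-\theta_i)^2\prod_j(\theta_1-c_j)^2$, the square of a nonzero element of $\ell$, so $\sqrt U\in F[[t_n]]$. Map $y\mapsto t\cdot\frac{2u}{u^2-1}\sqrt U$; then $y^2=f(x)$ is respected. The map is well defined on $\ell((t_n))(x)$: a nonzero polynomial in $x$ over $\ell((t_n))$ is a nonzero polynomial in $(x-\theta_1)/t$, which goes to the same polynomial in $z$; its lowest $t_n$-coefficient is a nonzero polynomial over $\ell$ evaluated at $z$, which is nonzero as $z\in\ell(u)$ is transcendental over $\ell$. So we have a homomorphism $K_n\to F((t_n))$ over $\ell((t_n))$.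

**Step 5 (reading off $a$).** Work in $F((t_n))$ modulo squares. Here $2$ and $t=t_n^{2^n}$ are squares (this uses $n\ge1$). So
$$x-\theta_1-t=t(z-1)=t\cdot\frac2{u^2-1}\equiv u^2-1,$$
and for $i=2,3$, $x-\theta_i-t=(\theta_1-\theta_i)+t(z-1)\equiv\theta_1-\theta_i\in\ell^*$. Hence the image of (4) is
$$\langle1,-a\rangle\langle1,-(u^2-1)\rangle+(\text{an element of }W(\ell)).$$
It lies in $W(F)$, and $W(F)\hookrightarrow W(F((t_n)))$ by (F3), so the equality for $a$ and $b$ holds in $W(F)$. Take residues at $u=1$ with uniformizer $u-1$. Elements of $W(\ell)$ have residue $0$. Since $-(u^2-1)=-(u-1)(u+1)$, the first term has residue $\langle-2\rangle\langle1,-a\rangle=\langle1,a\rangle$, as $-1$ and $2$ are squares. So $\langle1,a\rangle=\langle1,b\rangle$ in $W(\ell)$, hence $\langle a\rangle=\langle b\rangle$ and $a/b\in\ell^{*2}$, a contradiction.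

**Step 6 (conclusion).** As $\ell^*/2$ is infinite, the classes $\varphi_a$ make $W(X)$ infinite. Since $-1$ is a square, $2W(X)=0$. So $W(X)$ is infinite of exponent 2, hence not f.g., while $k$ is quadratically closed and $W(k)=\mathbb Z/2$. By Lemma 1, every characteristic $\neq2$ occurs. This proves the second half of Theorem 3. $\blacksquare$
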